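\title{A first-order definable matrix partition problem with infinitely many minimal obstructions}

\begin{abstract}
A symmetric matrix $M$ over $\{0,1,*\}$ defines the class of graphs whose vertices can be split into parts with adjacencies prescribed by $M$. If this class has finitely many minimal forbidden induced subgraphs, then it is first-order definable. We show that the converse fails, by an explicit $6\times 6$ matrix. The matrix encodes reachability in a bipartite tournament, where shortest paths can be arbitrarily long while the set of vertices reachable from a given set can be defined from one well-chosen vertex. We also prove that two $2\times2$ principal submatrices rule out definability when the diagonal has no $*$, that changing one entry of our matrix destroys definability, and, using a theorem of Feder, Hell and Xie, that six is the smallest possible size.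
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite and simple, and $u\sim v$ means that $u$ and $v$ are adjacent. Let $M$ be a symmetric $k\times k$ matrix with entries $M(i,j)\in\{0,1,*\}$. An \emph{$M$-partition} of a graph $G$ is a partition of $V(G)$ into parts $V_1,\dots,V_k$, some of which may be empty, such that any two distinct vertices $u\in V_i$ and $v\in V_j$ (with $i=j$ allowed) are nonadjacent if $M(i,j)=0$ and adjacent if $M(i,j)=1$; the entry $*$ imposes nothing. Thus $V_i$ is an independent set if $M(i,i)=0$ and a clique if $M(i,i)=1$. A graph is \emph{$M$-partitionable} if it has an $M$-partition.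

An $M$-partition of $G$ restricts to every induced subgraph, so the class of $M$-partitionable graphs is \emph{hereditary}. A \emph{minimal obstruction} for $M$ is a graph that is not $M$-partitionable while all its proper induced subgraphs are. A graph fails to be $M$-partitionable exactly when it contains a minimal obstruction as an induced subgraph: take an induced subgraph that is not $M$-partitionable and has as few vertices as possible. Three small cases show the range of behavior.
\begin{itemize}
\item If $M$ has a $*$ on its diagonal, every graph is $M$-partitionable (put all vertices in that part), and there is no obstruction.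
\item For $M=\left(\begin{smallmatrix}1&0\\0&1\end{smallmatrix}\right)$ the partitionable graphs are the disjoint unions of at most two cliques. The minimal obstructions are the path on three vertices and the edgeless graph on three vertices: excluding the first makes every component a clique, and excluding the second leaves at most two components.
\item For $M=\left(\begin{smallmatrix}0&*\\ {*}&0\end{smallmatrix}\right)$ the partitionable graphs are the bipartite graphs. The minimal obstructions are the odd cycles, since a shortest odd cycle in a graph is induced.
\end{itemize}

There are two natural ways to say that an $M$-partition problem has a finite description. Let $\mathrm{FMMO}$ be the set of matrices with finitely many minimal obstructions. Let $\mathrm{FOD}$ be the set of matrices $M$ for which some first-order sentence holds in a finite graph $G$ exactly when $G$ is $M$-partitionable. Here first-order formulas are built from the atomic formulas $u\sim v$ and $u=v$ by $\neg,\wedge,\vee,\to$ and the quantifiers $\exists,\forall$, which range over vertices and never over sets of vertices; a \emph{sentence} is a formula without free variables.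

The inclusion $\mathrm{FMMO}\subseteq\mathrm{FOD}$ is known and short. For a fixed graph $H$ on $m$ vertices, the statement ``$H$ is not an induced subgraph'' has the form $\forall x_1\cdots\forall x_m\,\psi$ with $\psi$ quantifier-free, and we take the conjunction of these \emph{universal} sentences over the finitely many minimal obstructions. Conversely, suppose that the class is defined by a conjunction of universal sentences with at most $m$ variables each. A minimal obstruction violates one of them at some $m$-tuple of vertices, the subgraph induced by that tuple violates it too, and so the obstruction has at most $m$ vertices. Hence $\mathrm{FMMO}$ consists of the matrices whose class can be defined by universal quantifiers alone. The question we answer comes from \cite{MPCG}: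
\begin{quote}
Is $\mathrm{FMMO}$ a proper subset of $\mathrm{FOD}$? That is, is there a matrix $M$ whose class of partitionable graphs is first-order definable but has infinitely many minimal obstructions?
\end{quote}

One would guess that the answer is no. A large minimal obstruction is a contradiction that needs every one of its vertices, like the parity constraint passed around an odd cycle, and a fixed first-order sentence can follow a chain of vertices for only a bounded number of steps. The guess is right for homomorphism problems: it is known that if $M$ has no entry $1$, then $M\in\mathrm{FOD}$ if and only if $M\in\mathrm{FMMO}$ (see also Remark~\ref{rem:noones}). In general it is wrong. Let $M_1$ be the following matrix, whose rows and columns carry the names of the parts: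
\[
M_1=\begin{array}{c|cccccc}
 &X_0&X_1&Y_0&Y_1&P&Q\\\hline
X_0&0&0&*&1&0&*\\
X_1&0&0&0&*&*&0\\
Y_0&*&0&1&1&0&0\\
Y_1&1&*&1&1&0&0\\
P&0&*&0&0&1&0\\
Q&*&0&0&0&0&1
\end{array}
\]

\begin{theorem}\label{thm:main}
$M_1\in\mathrm{FOD}\setminus\mathrm{FMMO}$. Hence $\mathrm{FMMO}$ is a proper subset of $\mathrm{FOD}$.
\end{theorem}

The second theorem describes which matrices can separate the two classes. Let
\[
S=\begin{pmatrix}0&*\\ *&0\end{pmatrix},\qquad \overline S=\begin{pmatrix}1&*\\ *&1\end{pmatrix}.
\]
A matrix $M$ \emph{contains} $S$ (as a principal submatrix) if there are $i\ne j$ with $M(i,i)=M(j,j)=0$ and $M(i,j)=*$, and it contains $\overline S$ if the same holds with $M(i,i)=M(j,j)=1$. Let $M_0$ be obtained from $M_1$ by changing the entry in positions $(X_0,Y_1)$ and $(Y_1,X_0)$ from $1$ to $0$.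

\begin{theorem}\label{thm:which}
\begin{enumerate}
\item[(a)] If $M$ has no $*$ on its diagonal and contains $S$ or $\overline S$, then $M\notin\mathrm{FOD}$. Hence every matrix in $\mathrm{FOD}\setminus\mathrm{FMMO}$ has no $*$ on its diagonal and contains neither $S$ nor $\overline S$.
\item[(b)] The converse fails: $M_0$ has no $*$ on its diagonal and contains neither $S$ nor $\overline S$, and $M_0\notin\mathrm{FOD}$.
\item[(c)] A $k\times k$ matrix in $\mathrm{FOD}\setminus\mathrm{FMMO}$ exists for every $k\ge6$, and none exists for $k\le5$.
\end{enumerate}
\end{theorem}

The proof of Theorem~\ref{thm:main} is self-contained and occupies Sections~\ref{sec:frames}--\ref{sec:fo}, after a model case in Section~\ref{sec:model}. Parts (a) and (b) of Theorem~\ref{thm:which} use Hanf's locality theorem, part (a) also uses graphs of large girth and chromatic number, and the assertion for $k\le5$ in part (c) rests on a theorem of Feder, Hell and Xie \cite{FHX}.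

\section{A model case: reachability in tournaments}\label{sec:model}

The idea is easiest to see in a setting with directed edges and marked vertices. We first fix terms for directed graphs. We write $u\to v$ for an arc and $N^+(u)$ for the set of all $v$ with $u\to v$. A vertex $v$ is \emph{reachable} from a set $A$ if a directed walk, possibly of length $0$, leads from a vertex of $A$ to $v$. A set $U$ is \emph{closed} if no arc goes from $U$ to its complement. The set $R$ of vertices reachable from $A$ is closed and contains $A$, and it lies in every closed set that contains $A$, because a walk that starts in a closed set stays there.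

A \emph{tournament} has exactly one arc between any two distinct vertices. Consider triples $(D,A,B)$, where $D$ is a finite tournament and $A,B$ are sets of vertices, and call such a triple \emph{separated} if no vertex of $B$ is reachable from $A$. Deleting vertices preserves separation.

\medskip\noindent\emph{Long minimal obstructions.}
Let $D_m$ have vertices $v_0,\dots,v_m$, arcs $v_i\to v_{i+1}$, and all other arcs pointing from the larger index to the smaller. Let $A=\{v_0\}$ and $B=\{v_m\}$. The path $v_0\to\dots\to v_m$ shows that the triple is not separated. An arc raises the index by at most one, so after deleting any $v_t$ the set $\{v_s:s<t\}$ is closed, and what remains is separated. There are minimal non-separated triples of every size.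

\medskip\noindent\emph{A first-order definition.}
For a vertex $w$ let $R_w$ be the set of vertices reached from $w$ by a walk of length at most $2$. We claim that a triple with $A\neq\emptyset$ is separated if and only if
\begin{equation}\label{eq:model}
\text{for some vertex } w, \text{ the set } R_w \text{ is closed, contains } A, \text{ and is disjoint from } B.
\end{equation}
If \eqref{eq:model} holds, then walks from $A$ stay in $R_w$ and never meet $B$. Conversely, let the triple be separated, let $R$ be the set reachable from $A$, and choose $w\in R$ with $|N^+(w)|$ largest. Since $R$ is closed, $R_w\subseteq R$. If some $x\in R$ were outside $R_w$, then $x\to w$ and $x\to y$ for every $y\in N^+(w)$, so $|N^+(x)|>|N^+(w)|$, against the choice of $w$. Hence $R_w=R$, and \eqref{eq:model} holds. Condition \eqref{eq:model} is first-order, since ``$z\in R_w$'' is the formula $z=w\vee w\to z\vee\exists y\,(w\to y\wedge y\to z)$.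

\begin{example}\label{ex:D3}
The tournament $D_3$ has the arcs $v_0\to v_1\to v_2\to v_3$, $v_2\to v_0$, $v_3\to v_0$ and $v_3\to v_1$. Add a vertex $b$ with arcs to all $v_i$, and let $A=\{v_0\}$, $B=\{b\}$. The reachable set is $R=\{v_0,\dots,v_3\}$. The vertex $v_0$ does not certify separation: $R_{v_0}=\{v_0,v_1,v_2\}$ is not closed. The vertex $v_3$ does: it has arcs to $v_0$ and $v_1$ and reaches $v_2$ through $v_1$, so $R_{v_3}=R$. The same happens in $D_m$ for $m\ge2$. The distance from $v_0$ to $v_m$ is $m$, but $v_m$ has arcs to $v_0,\dots,v_{m-2}$ and reaches $v_{m-1}$ through $v_{m-2}$.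
\end{example}

This is the flaw in the guess of Section~\ref{sec:intro}. The sentence does not follow the long path. It guesses a vertex $w$, defines a set from it, and checks that the set is closed. A long shortest path in a tournament forces many backward arcs, and these arcs make the far end of the path see everything behind it. To carry this over to matrix partitions we must encode arcs and marks in an undirected graph (Section~\ref{sec:frames}), make sure that the obstructions cannot be decoded in an unintended way (Section~\ref{sec:obstructions}), and define both the decoding and the reachable set in first-order logic (Section~\ref{sec:fo}).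

\section{The matrix $M_1$ as a reachability problem}\label{sec:frames}

A symmetric adjacency relation can carry an orientation when its two ends can be told apart. Given disjoint vertex sets $X$ and $Y$ of a graph, orient each pair in $X\times Y$ by
\[
x\to y \ \text{ if } x\sim y,\qquad y\to x\ \text{ if } x\not\sim y .
\]
This is a \emph{bipartite tournament} on $X\cup Y$: exactly one arc joins each $x\in X$ to each $y\in Y$, and there are no other arcs. Adjacency between $X$ and $Y$ must be partly free, and by Theorem~\ref{thm:which}(a) a $*$ can be afforded only between an independent part and a clique part. So we take $X$ independent and $Y$ a clique. The marks $A,B\subseteq X$ are encoded as neighborhoods of two further sets $P$ and $Q$, which must be cliques for the same reason.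

For a set $C$ of vertices let $N(C)$ be the set of vertices with a neighbor in $C$, let $N(v)=N(\{v\})$, and let $N[v]=N(v)\cup\{v\}$. A \emph{frame} of a graph $G$ is a partition $(X,Y,P,Q)$ of $V(G)$ into possibly empty sets such that $X$ is independent, $Y,P,Q$ are cliques, and no edge joins two different sets among $Y,P,Q$. A frame determines the bipartite tournament on $X\cup Y$ and the \emph{marked sets}
\[
A=N(P)\cap X,\qquad B=N(Q)\cap X .
\]

\begin{proposition}\label{prop:reform}
Let $(X,Y,P,Q)$ be a partition of $V(G)$ and let $U\subseteq X\cup Y$. The sets
\[
X_0=X\setminus U,\quad X_1=X\cap U,\quad Y_0=Y\setminus U,\quad Y_1=Y\cap U,\quad P,\quad Q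
\]
form an $M_1$-partition of $G$ if and only if $(X,Y,P,Q)$ is a frame, $U$ is closed, $A\subseteq U$ and $B\cap U=\emptyset$. Consequently $G$ is $M_1$-partitionable if and only if it has a frame in which no vertex of $B$ is reachable from $A$; for such a frame one can take for $U$ the set reachable from $A$.
\end{proposition}

\begin{proof}
We sort the $21$ entries of $M_1$ on and above the diagonal, naming each by its pair of parts. Thirteen of them say that $(X,Y,P,Q)$ is a frame: the zeros at $X_0X_0$, $X_0X_1$, $X_1X_1$ say that $X$ is independent; the ones at $Y_0Y_0$, $Y_0Y_1$, $Y_1Y_1$, $PP$, $QQ$ say that $Y,P,Q$ are cliques; the zeros at $Y_0P$, $Y_0Q$, $Y_1P$, $Y_1Q$, $PQ$ forbid edges between them. The four entries $X_0Y_0$, $X_1Y_1$, $X_1P$, $X_0Q$ are $*$. Four entries remain. The zero at $X_1Y_0$ says that no arc goes from $X_1$ to $Y_0$, and the one at $X_0Y_1$ says that no arc goes from $Y_1$ to $X_0$; together they say that $U=X_1\cup Y_1$ is closed. The zero at $X_0P$ says that $A\subseteq U$, and the zero at $X_1Q$ says that $B\cap U=\emptyset$.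

Every $M_1$-partition arises in this way, with $X=X_0\cup X_1$, $Y=Y_0\cup Y_1$ and $U=X_1\cup Y_1$. For a given frame, the set $R$ reachable from $A$ is the smallest closed set containing $A$. So some closed set contains $A$ and misses $B$ if and only if $R$ misses $B$.
\end{proof}

\section{Infinitely many minimal obstructions}\label{sec:obstructions}

We build the bipartite analogue of $D_m$. For $n\ge1$ let $O_n$ be the graph with frame
\[
\begin{array}{ll}
X=\{v_0,v_2,\dots,v_{2n}\}, & Y=\{v_1,v_3,\dots,v_{2n-1}\}\cup\{z_1,z_2\},\\
P=\{p,p',p''\}, & Q=\{q,q',q''\},
\end{array}
\]
in which the edges leaving $X$ are $pv_0$, $qv_{2n}$ and, for $a$ even and $b$ odd,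
\[
v_a\sim v_b\iff b=a+1\ \text{ or }\ b\le a-3 .
\]
Thus $v_a\to v_b$ if $b=a+1$ or $b\le a-3$, and $v_b\to v_a$ in the remaining cases $b=a-1$ and $b\ge a+3$. In other words, among $v_0,\dots,v_{2n}$ the arcs $v_t\to v_{t+1}$ are present and every other arc goes from a larger index to a smaller one (Figure~\ref{fig:O3}). The vertices $z_1,z_2$ have no neighbor in $X$, so no arc enters them. The marked sets are $A=\{v_0\}$ and $B=\{v_{2n}\}$, and $O_n$ has $(n+1)+(n+2)+6=2n+9$ vertices.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,x=1.4cm]
\node (p) at (-1,0) {$p$};
\node[circle,draw,inner sep=2pt] (v0) at (0,0) {$v_0$};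
\node[draw] (v1) at (1,0) {$v_1$};
\node[circle,draw,inner sep=2pt] (v2) at (2,0) {$v_2$};
\node[draw] (v3) at (3,0) {$v_3$};
\node[circle,draw,inner sep=2pt] (v4) at (4,0) {$v_4$};
\node[draw] (v5) at (5,0) {$v_5$};
\node[circle,draw,inner sep=2pt] (v6) at (6,0) {$v_6$};
\node (q) at (7,0) {$q$};
\draw (p) -- (v0) (v6) -- (q);
\path[->] (v0) edge (v1) (v2) edge (v3) (v4) edge (v5)
  (v4) edge[bend right=35] (v1) (v6) edge[bend right=35] (v3) (v6) edge[bend right=45] (v1);
\path[->,dashed] (v1) edge (v2) (v3) edge (v4) (v5) edge (v6)
  (v3) edge[bend left=35] (v0) (v5) edge[bend left=35] (v2) (v5) edge[bend left=45] (v0);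
\end{tikzpicture}
\caption{The bipartite tournament inside $O_3$. Circles form the independent set $X$ and boxes lie in the clique $Y$. A solid arc goes from $X$ to $Y$ and is an edge of the graph; a dashed arc goes from $Y$ to $X$ and is a non-edge. Only the arcs $v_t\to v_{t+1}$ point to the right. The edges inside $Y$ and the vertices $z_1,z_2,p',p'',q',q''$ are not drawn.}\label{fig:O3}
\end{figure}

In the given frame $B$ is reachable from $A$. The difficulty is that a graph can have several frames, and we must exclude all of them. The vertices $z_1,z_2,p',p'',q',q''$ are there for this purpose: they give each vertex of $X$ two non-neighbors in each clique, which keeps it out of the cliques of any other frame. The next lemma is stated so that it also serves in Section~\ref{sec:hanf}.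

\begin{lemma}[Rigidity]\label{lem:rigid}
Let $(X,Y,P,Q)$ be a frame of $G$ such that
\begin{enumerate}
\item[(R1)] every vertex of $X$ has at least two non-neighbors in each of $Y$, $P$ and $Q$;
\item[(R2)] there are $s,t\in X$, $p\in P$, $q\in Q$ with $s\sim p$ and $t\sim q$, and each of $s,t$ has a neighbor in $Y$.
\end{enumerate}
Let $(X',Y',P',Q')$ be a frame of $G$ in which no vertex of $X'$ has neighbors in both $P'$ and $Q'$. Then $X\subseteq X'$, every vertex of $Y$ with a neighbor in $X$ lies in $Y'$, and either $p\in P'$ and $q\in Q'$, or $p\in Q'$ and $q\in P'$.
\end{lemma}

\begin{proof}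
Let $C\in\{Y,P,Q\}$. By (R2) the set $X$ is nonempty, so $|C|\ge2$ by (R1). The independent set $X'$ contains at most one vertex of the clique $C$. Hence $C\setminus X'$ is a nonempty clique inside $Y'\cup P'\cup Q'$, and since no edge joins two different sets among $Y',P',Q'$, it lies in a single one of them, which we call $K_C$. No edge joins two different sets among $Y\setminus X'$, $P\setminus X'$, $Q\setminus X'$, so no two of them lie in the same clique. Thus $K_Y,K_P,K_Q$ are $Y',P',Q'$ in some order.

Suppose that $x\in X\setminus X'$. Then $x\in K_C$ for some $C$, so $x$ is adjacent to all of $C\setminus X'$, and its non-neighbors in $C$ lie in $C\cap X'$, which has at most one element. This contradicts (R1), so $X\subseteq X'$. Since $X'$ is independent, a vertex of $C$ with a neighbor in $X$ is not in $X'$ and therefore lies in $K_C$. In particular $p\in K_P$, $q\in K_Q$, and by (R2) the vertex $s$ has neighbors in $K_Y$ and $K_P$, while $t$ has neighbors in $K_Y$ and $K_Q$.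

If $K_Y\ne Y'$, then $\{P',Q'\}$ is $\{K_Y,K_P\}$ or $\{K_Y,K_Q\}$, so $s$ or $t$ is a vertex of $X'$ with neighbors in both $P'$ and $Q'$, which was excluded. Hence $K_Y=Y'$ and $\{K_P,K_Q\}=\{P',Q'\}$.
\end{proof}

The lemma leaves one freedom, the exchange of $P$ and $Q$, and this freedom is real. In $O_1$ the vertex $v_2$ has no neighbor in $Y$, so in the frame $(X,Y,Q,P)$ only $v_2$ itself is reachable from the first marked set $\{v_2\}$, and $O_1$ is $M_1$-partitionable. For larger $n$ the backward arcs remove this escape.

\begin{proposition}\label{prop:notpart}
For $n\ge3$ the graph $O_n$ is not $M_1$-partitionable.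
\end{proposition}

\begin{proof}
Suppose that it is. By Proposition~\ref{prop:reform} there is a frame $(X',Y',P',Q')$, with marked sets $A',B'$, in which no vertex of $B'$ is reachable from $A'$. In particular $A'\cap B'=\emptyset$, which says that no vertex of $X'$ has neighbors in both $P'$ and $Q'$. The frame $(X,Y,P,Q)$ satisfies (R1), because $z_1,z_2,p',p'',q',q''$ have no neighbor in $X$. It satisfies (R2) with $s=v_0$ and $t=v_{2n}$, because $v_0\sim v_1$, and $v_{2n}\sim v_1$ as $1\le 2n-3$. Each $v_b$ with $b$ odd is adjacent to $v_{b-1}\in X$. By Lemma~\ref{lem:rigid}, the $v_t$ of even index lie in $X'$ and those of odd index lie in $Y'$, so the arcs among them are the same in both frames.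

If $p\in P'$ and $q\in Q'$, then $v_0\in A'$, $v_{2n}\in B'$, and $v_0\to v_1\to\dots\to v_{2n}$. If $p\in Q'$ and $q\in P'$, then $v_{2n}\in A'$, $v_0\in B'$, and $v_{2n}\to v_3\to v_0$, where the first arc exists because $3\le 2n-3$. In both cases a vertex of $B'$ is reachable from $A'$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:delete}
For $0\le t\le 2n$ the graph $O_n-v_t$ is $M_1$-partitionable.
\end{proposition}

\begin{proof}
Delete $v_t$ from the frame of $O_n$ and let $U=\{v_s:s<t\}$. An arc from $U$ to a vertex $v_r$ with $r>t$ would raise the index by at least $2$, and no arc enters $z_1$ or $z_2$; so $U$ is closed. The first marked set is contained in $\{v_0\}$, and $v_0$ is in $U$ unless it was deleted. The second marked set is contained in $\{v_{2n}\}$, and $v_{2n}\notin U$. Proposition~\ref{prop:reform} applies.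
\end{proof}

\begin{corollary}\label{cor:notFMMO}
For each $n\ge3$ there is a minimal obstruction for $M_1$ with at least $2n+1$ and at most $2n+9$ vertices. Hence $M_1\notin\mathrm{FMMO}$.
\end{corollary}

\begin{proof}
By Proposition~\ref{prop:notpart}, $O_n$ contains a minimal obstruction $H$ as an induced subgraph. If $H$ missed some $v_t$, it would be an induced subgraph of $O_n-v_t$ and hence $M_1$-partitionable by Proposition~\ref{prop:delete}. So $H$ contains $v_0,\dots,v_{2n}$.
\end{proof}

\section{A first-order definition}\label{sec:fo}

An $M_1$-partition is a choice of six sets, and first-order logic cannot quantify over sets. It can quantify over a bounded number of vertices, the \emph{parameters}, and a formula $\theta(z)$ with parameters defines the set of vertices $z$ at which it holds. Whether six sets defined in this way form an $M_1$-partition is a first-order statement. So it suffices to show that every $M_1$-partitionable graph has an $M_1$-partition defined by one of finitely many fixed lists of formulas. This takes two lemmas, one for the frame and one for the reachable set.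

\subsection*{Defining a frame}

A clique $K$ of a frame lies in the closed neighborhood of any of its vertices $r$, and the task is to remove the neighbors of $r$ in $X$. If they are few, we name them. If every vertex of $K$ has many, then this property itself tells $K$ from $X$.

\begin{lemma}\label{lem:frame}
Let $(X,Y,P,Q)$ be a frame of $G$ and let $K\in\{Y,P,Q\}$ be nonempty. Then one of the following holds.
\begin{enumerate}
\item[(a)] $K=\{r\}\cup\bigl(N(r)\setminus\{f_1,f_2,f_3\}\bigr)$ for some vertices $r,f_1,f_2,f_3$, not necessarily distinct.
\item[(b)] $K=\{z\in N[r]: z\text{ has four pairwise nonadjacent neighbors}\}$ for some vertex $r$.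
\end{enumerate}
\end{lemma}

\begin{proof}
For every $r\in K$ we have $K\subseteq N[r]\subseteq K\cup X$, since $K$ is a clique with no edges to the other two cliques. Suppose that some $r\in K$ has at most three neighbors in $X$. List them among $f_1,f_2,f_3$ and set the unused $f_i$ equal to $r$, which removes nothing from $N(r)$; then (a) holds. Otherwise every vertex of $K$ has four neighbors in the independent set $X$. A vertex $x\in X$ has $N(x)\subseteq Y\cup P\cup Q$, and among any four vertices in a union of three cliques two lie in the same clique; so $x$ does not have four pairwise nonadjacent neighbors. Hence (b) holds for every $r\in K$.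
\end{proof}

\subsection*{Defining the reachable set}

We repeat the argument of Section~\ref{sec:model} with a vertex $w\in X$ of largest out-degree. One step is lost. A vertex $x\in X$ that $w$ does not reach in two steps still has arcs to all of $N^+(w)$, but there is no arc between $x$ and $w$ to make the inequality strict. So $x$ may be a \emph{twin} of $w$, with $N^+(x)=N^+(w)$. Twins in $A$ cost nothing, since $A$ is definable. A twin outside $A$ is reached from $A$ through a vertex that is not a twin, and this costs two more steps.

\begin{lemma}\label{lem:reach}
In a finite bipartite tournament on $X\cup Y$, let $\emptyset\ne A\subseteq X$ and let $R$ be the set reachable from $A$. For $w\in X$ let $W(w)$ be the set of vertices of $X$ reached from $w$ by a directed walk of length $0$, $2$ or $4$. Then there is $w\in R\cap X$ with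
\[
R\cap X=A\cup W(w),
\]
and $R\cap Y=\{y\in Y: x\to y\text{ for some }x\in R\cap X\}$.
\end{lemma}

\begin{proof}
A vertex $y\in R\cap Y$ is the end of a walk of positive length from $A\subseteq X$, and the vertex before it lies in $R\cap X$. Conversely, out-neighbors of vertices of $R$ lie in $R$ because $R$ is closed. This gives the second equality, and also $A\cup W(w)\subseteq R\cap X$ for every $w\in R\cap X$.

Choose $w\in R\cap X$ with $|N^+(w)|$ largest. We first show:
\begin{equation}\label{eq:twin}
\begin{array}{l}
\text{if } x\in R\cap X \text{ and } N^+(x)\neq N^+(w),\\
\text{then there is a walk of length } 2 \text{ from } w \text{ to } x.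
\end{array}
\end{equation}
If there is no such walk, then no $y\in N^+(w)$ satisfies $y\to x$, so every such $y$ satisfies $x\to y$. Thus $N^+(w)\subseteq N^+(x)$, and the choice of $w$ forces equality.

Now let $x\in(R\cap X)\setminus A$. If $N^+(x)\ne N^+(w)$, then $x\in W(w)$ by \eqref{eq:twin}. Let $N^+(x)=N^+(w)$. A walk from $A$ to $x$ has positive even length; let $x'\to y\to x$ be its last two arcs, so that $x'\in R\cap X$. From $y\to x$ we get $y\notin N^+(x)=N^+(w)$, while $y\in N^+(x')$. So $N^+(x')\ne N^+(w)$, and \eqref{eq:twin} gives a walk of length $2$ from $w$ to $x'$. Followed by $x'\to y\to x$, it is a walk of length $4$ from $w$ to $x$.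
\end{proof}

\begin{example}\label{ex:reach}
In $O_n-v_t$ with $t\ge1$ we have $A=\{v_0\}$ and $R=\{v_s:s<t\}$. Let $2m$ be the largest even index below $t$. The distance from $v_0$ to $v_{2m}$ is $2m$, but $w=v_{2m}$ works in Lemma~\ref{lem:reach}: for odd $b\le 2m-3$ the walks $v_{2m}\to v_b\to v_{b+1}$ reach $v_2,\dots,v_{2m-2}$, and $v_0\in A$.
\end{example}

\begin{remark}\label{rem:sharp}
Neither the term $A$ nor the walks of length $4$ can be dropped. If $|A|=2$ and all arcs go from $Y$ to $X$, then $R=A$ while $W(w)=\{w\}$. Next let $X=C\cup C'$ with $|C|=3$, $|C'|=2$, let $Y=\{y,y'\}$, direct the arcs from $C$ to $y$, from $y$ to $C'$, from $C'$ to $y'$ and from $y'$ to $C$, and let $A$ be a single vertex of $C$. Then $R\cap X=X$. Walks of length $0$ or $2$ from $w\in C$ reach only $w$ and $C'$, so together with $A$ they miss a vertex of $C$; from $w\in C'$ they miss the other vertex of $C'$.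
\end{remark}

\subsection*{The sentence}

For each $K\in\{Y,P,Q\}$ choose a \emph{type} $\tau_K\in\{\emptyset,a,b\}$ and take variables $r_K,f_{K,1},f_{K,2},f_{K,3}$. Let
\[
\beta(z)=\exists u_1\cdots\exists u_4\Bigl(\bigwedge_{i}u_i\sim z\ \wedge\bigwedge_{i<j}\bigl(u_i\ne u_j\wedge u_i\not\sim u_j\bigr)\Bigr),
\]
and let $\widehat K(z)$ be the formula
\[
\begin{array}{ll}
z\ne z & \text{if }\tau_K=\emptyset,\\[2pt]
z=r_K\ \vee\ \bigl(z\sim r_K\wedge z\ne f_{K,1}\wedge z\ne f_{K,2}\wedge z\ne f_{K,3}\bigr) & \text{if }\tau_K=a,\\[2pt]
(z=r_K\vee z\sim r_K)\wedge\beta(z) & \text{if }\tau_K=b.
\end{array}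
\]
The following formulas are meant to define $X$, the marked set $A$, and short walks between vertices of $X$:
\begin{align*}
\widehat X(z)&=\neg\widehat Y(z)\wedge\neg\widehat P(z)\wedge\neg\widehat Q(z),\\
\widehat A(z)&=\widehat X(z)\wedge\exists u\,\bigl(\widehat P(u)\wedge u\sim z\bigr),\\
\delta_2(u,z)&=\bigl(u=z\bigr)\vee\exists y\,\bigl(\widehat Y(y)\wedge u\sim y\wedge y\not\sim z\bigr),\\
\delta_4(u,z)&=\exists x\,\bigl(\widehat X(x)\wedge\delta_2(u,x)\wedge\delta_2(x,z)\bigr).
\end{align*}
Choose also $\sigma\in\{0,1\}$. Let $\widehat X_1(z)$ be $z\ne z$ if $\sigma=0$, and $\widehat X(z)\wedge\bigl(\widehat A(z)\vee\delta_4(w,z)\bigr)$, with one more variable $w$, if $\sigma=1$. Finally let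
\[
\widehat Y_1(z)=\widehat Y(z)\wedge\exists x\,\bigl(\widehat X_1(x)\wedge x\sim z\bigr),\qquad
\widehat X_0=\widehat X\wedge\neg\widehat X_1,\qquad
\widehat Y_0=\widehat Y\wedge\neg\widehat Y_1 .
\]
Rename $\widehat X_0,\widehat X_1,\widehat Y_0,\widehat Y_1,\widehat P,\widehat Q$ as $\theta_1,\dots,\theta_6$, and let $\chi_{\tau,\sigma}$, where $\tau=(\tau_Y,\tau_P,\tau_Q)$, be the conjunction of ``every $z$ satisfies exactly one $\theta_i(z)$'' with the formulas
\[
\begin{array}{ll}
\forall u\,\forall v\,\bigl(\theta_i(u)\wedge\theta_j(v)\to u\not\sim v\bigr) & \text{for } M_1(i,j)=0,\\[2pt]
\forall u\,\forall v\,\bigl(\theta_i(u)\wedge\theta_j(v)\wedge u\ne v\to u\sim v\bigr) & \text{for } M_1(i,j)=1.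
\end{array}
\]
For given values of the parameters, $\chi_{\tau,\sigma}$ holds exactly when the six defined sets form an $M_1$-partition. Let $\Phi$ be the disjunction, over the $3^3\cdot2$ choices of $(\tau,\sigma)$, of the sentences obtained from $\chi_{\tau,\sigma}$ by quantifying existentially the parameters that occur in it (at most $3\cdot4+1$ of them).

\begin{proposition}\label{prop:FO}
A graph $G$ satisfies $\Phi$ if and only if it is $M_1$-partitionable. Hence $M_1\in\mathrm{FOD}$.
\end{proposition}

\begin{proof}
If $G$ satisfies $\Phi$, then some $\chi_{\tau,\sigma}$ holds for some values of the parameters, and the six defined sets form an $M_1$-partition.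

Conversely, let $G$ be $M_1$-partitionable. By Proposition~\ref{prop:reform} it has a frame $(X,Y,P,Q)$ in which the set $R$ reachable from $A$ misses $B$, and $X\setminus R$, $X\cap R$, $Y\setminus R$, $Y\cap R$, $P$, $Q$ form an $M_1$-partition. We show that these sets are defined by $\theta_1,\dots,\theta_6$ for suitable choices. For empty $K\in\{Y,P,Q\}$ take $\tau_K=\emptyset$, and for nonempty $K$ take the type and parameters given by Lemma~\ref{lem:frame}. Then $\widehat Y,\widehat P,\widehat Q$ define $Y,P,Q$, so $\widehat X$ defines $X$ and $\widehat A$ defines $A$.

If $A=\emptyset$, then $R=\emptyset$; take $\sigma=0$, so that $\widehat X_1$ and $\widehat Y_1$ define the empty set. If $A\ne\emptyset$, take $\sigma=1$ and $w$ as in Lemma~\ref{lem:reach}. For $u,z\in X$ and $y\in Y$, the condition $u\sim y\wedge y\not\sim z$ means $u\to y\to z$, so $\delta_2(u,z)$ says that a walk of length $0$ or $2$ leads from $u$ to $z$, and $\delta_4(w,z)$ says that $z\in W(w)$. By Lemma~\ref{lem:reach}, $\widehat X_1$ defines $A\cup W(w)=R\cap X$, and $\widehat Y_1$ defines $R\cap Y$. In both cases $\widehat X_0$ and $\widehat Y_0$ define $X\setminus R$ and $Y\setminus R$, so $\chi_{\tau,\sigma}$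 holds. (The graph with no vertices falls under $\tau=(\emptyset,\emptyset,\emptyset)$, $\sigma=0$, where no parameter occurs.)
\end{proof}

Corollary~\ref{cor:notFMMO} and Proposition~\ref{prop:FO} prove Theorem~\ref{thm:main}.

\section{Matrices that are not first-order definable}\label{sec:hanf}

\subsection*{Locality}

A \emph{relational structure} is a set with finitely many relations on it, named by its \emph{signature}; a graph is a structure with one binary relation. The \emph{quantifier rank} of a formula is the largest depth to which quantifiers are nested in it, and $\mathcal A\equiv_r\mathcal B$ means that the structures $\mathcal A$ and $\mathcal B$ satisfy the same sentences of quantifier rank at most $r$. To prove $M\notin\mathrm{FOD}$ it suffices to find, for every $r$, graphs $G\equiv_r G'$ of which exactly one is $M$-partitionable: a defining sentence has some rank $r$ and would have to distinguish them.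

The \emph{Gaifman graph} of a structure joins two distinct elements when they occur together in a tuple of some relation; unary relations contribute no edges, and the Gaifman graph of a graph is the graph itself. The \emph{$\rho$-ball} around an element $a$ is the substructure induced on the elements at distance at most $\rho$ from $a$ in the Gaifman graph, with $a$ as root; isomorphisms of balls map root to root. We use Hanf's theorem in the form of Fagin, Stockmeyer and Vardi \cite{FSV}; see also \cite[Ch.~4]{Libkin}.

\begin{theorem}[Hanf locality]\label{thm:hanf}
For every $r$ there is $\rho$ with the following property. If $\mathcal A,\mathcal B$ are finite relational structures of the same signature and $f:\mathcal A\to\mathcal B$ is a bijection such that for every $a$ the $\rho$-balls around $a$ and $f(a)$ are isomorphic, then $\mathcal A\equiv_r\mathcal B$.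
\end{theorem}

The bijection $f$ need not preserve any relation; it only matches elements with the same surroundings.

\subsection*{Matrices containing $S$ or $\overline S$}

For $M=S$ itself the argument is one line. If $m>\rho$, then every $\rho$-ball in a cycle of length $4m+2$, and in a disjoint union of two cycles of length $2m+1$, is a path on $2\rho+1$ vertices rooted at its center. The first graph is bipartite, the second is not, and any bijection will do. A larger matrix $M$ containing $S$ has two further resources. It may have other independent parts, which can color an odd cycle, so we replace the odd cycle by a graph of large girth and large chromatic number. It may have clique parts, and each of these can help in only one component, so we take many components. The even cycle is replaced by the \emph{bipartite double cover} $H\times K_2$ of a graph $H$, which has vertex set $V(H)\times\{0,1\}$ and edges $(u,\varepsilon)\sim(v,1-\varepsilon)$ for $u\sim v$ in $H$.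

\begin{lemma}\label{lem:cover}
If $H$ has girth greater than $2\rho+1$, then the $\rho$-ball around $(v,\varepsilon)$ in $H\times K_2$ is isomorphic to the $\rho$-ball around $v$ in $H$.
\end{lemma}

\begin{proof}
Let $d(u)$ be the distance from $v$ to $u$ in $H$ and let $E$ be the set of $u$ with $d(u)\le\rho$. Every edge $uu'$ inside $E$ has $d(u)\not\equiv d(u')\pmod 2$. Otherwise $d(u)=d(u')$, and shortest paths from $v$ to $u$ and to $u'$ together with the edge $uu'$ form a closed walk of odd length at most $2\rho+1$, which contains an odd cycle of at most that length.

Define $\varphi(u)=(u,\varepsilon+d(u)\bmod 2)$ for $u\in E$. The map $\varphi$ is injective and sends $v$ to $(v,\varepsilon)$. For $u,u'\in E$ we have $\varphi(u)\sim\varphi(u')$ if and only if $u\sim u'$ and $d(u),d(u')$ have different parities, and by the first paragraph the second condition follows from the first. So $\varphi$ is an isomorphism onto the subgraph induced by $\varphi(E)$, and it remains to see that $\varphi(E)$ is the ball. A shortest path from $v$ to $u\in E$ is mapped to a path of length at most $\rho$ from $(v,\varepsilon)$ to $\varphi(u)$. Conversely, a walk of length $\ell\le\rho$ from $(v,\varepsilon)$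 ends at some $(u,\varepsilon+\ell\bmod2)$ and projects to a walk of length $\ell$ from $v$ to $u$ inside $E$. Each of its edges changes the parity of $d$, so $\ell\equiv d(u)\pmod2$ and the endpoint is $\varphi(u)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:which}(a)]
Let $\overline M$ be obtained from $M$ by exchanging $0$ and $1$. A graph is $M$-partitionable if and only if its complement is $\overline M$-partitionable. Replacing each atomic formula $u\sim v$ by $u\ne v\wedge u\not\sim v$ turns a sentence that defines one class into a sentence that defines the other, so $M\in\mathrm{FOD}$ if and only if $\overline M\in\mathrm{FOD}$. Since $M$ contains $\overline S$ exactly when $\overline M$ contains $S$, we may assume that $M$ is $k\times k$, has no $*$ on its diagonal, and has $M(i,i)=M(j,j)=0$ and $M(i,j)=*$.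

Fix $r$ and let $\rho$ be as in Theorem~\ref{thm:hanf}. By a theorem of Erd\H{o}s \cite{Erdos} there are graphs of arbitrarily large girth and chromatic number; let $H$ have girth greater than $2\rho+1$ and chromatic number greater than $k$. Let $G_1$ be the disjoint union of $2k+2$ copies of $H$, and let $G_2$ be the disjoint union of $k+1$ copies of $H\times K_2$.

The graph $G_2$ is bipartite, so it is $M$-partitionable: put the two color classes in parts $i$ and $j$. Suppose that $G_1$ has an $M$-partition. As the diagonal has no $*$, every part is a clique or an independent set. Each of the at most $k$ clique parts lies in a single copy of $H$, so some copy meets only independent parts. These parts color that copy properly with at most $k$ colors, a contradiction. So $G_1$ is not $M$-partitionable.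

Group the copies of $H$ in $G_1$ into $k+1$ pairs and identify the vertex set of each pair with $V(H)\times\{0,1\}$, the second coordinate naming the copy. This gives a bijection $f:V(G_1)\to V(G_2)$ that preserves the first coordinate. The $\rho$-ball around $(v,\varepsilon)$ in $G_1$ is a copy of the $\rho$-ball around $v$ in $H$, and so is the $\rho$-ball around its image, by Lemma~\ref{lem:cover}. Theorem~\ref{thm:hanf} gives $G_1\equiv_rG_2$. As $r$ was arbitrary, $M\notin\mathrm{FOD}$.

For the last assertion, a matrix with a $*$ on its diagonal has no obstruction and so lies in $\mathrm{FMMO}$, and a matrix with no diagonal $*$ that contains $S$ or $\overline S$ is not in $\mathrm{FOD}$.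
\end{proof}

\begin{remark}\label{rem:noones}
Part (a) contains the case of matrices with no entry $1$. Such a matrix has a $*$ on its diagonal (no obstruction), or is the zero matrix (the only minimal obstruction is a single edge), or contains $S$ and has zero diagonal (it is not in $\mathrm{FOD}$, hence not in $\mathrm{FMMO}$).
\end{remark}

\subsection*{The matrix $M_0$}

The parts of $M_0$ with diagonal entry $0$ are $X_0,X_1$, and the entry between them is $0$. The parts with diagonal entry $1$ are $Y_0,Y_1,P,Q$, and the entries between them are $0$ or $1$. So $M_0$ has no diagonal $*$ and contains neither $S$ nor $\overline S$.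

In the proof of Proposition~\ref{prop:reform} only one entry changes. The zeros at $X_1Y_0$ and $X_0Y_1$ now say that no edge between $X$ and $Y$ joins $U=X_1\cup Y_1$ to its complement, that is, that $U$ is a union of components of the bipartite graph formed by the $X$--$Y$ edges. The smallest such $U$ containing $A$ is the union of the components that meet $A$. Hence
\begin{equation}\label{eq:M0}
\begin{array}{l}
G \text{ is $M_0$-partitionable if and only if it has a frame in which}\\
\text{no path of $X$--$Y$ edges (of length $\ge 0$) joins $A$ to $B$.}
\end{array}
\end{equation}
Non-edges no longer carry a constraint. A long path from $A$ to $B$ brings no backward arcs with it, and nothing can take the place of the vertex $w$.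

\begin{proof}[Proof of Theorem~\ref{thm:which}(b)]
For $n\ge1$ take vertices $v_0,\dots,v_{2n}$ and $v'_0,\dots,v'_{2n}$. Let $X$ consist of those with even index, let $Y$ consist of those with odd index together with $z_1,z_2$, and let $P=\{p,p',p''\}$, $Q=\{q,q',q''\}$. Let $G_n^+$ and $G_n^-$ be the graphs with frame $(X,Y,P,Q)$ whose $X$--$Y$ edges are those of the two paths $v_0v_1\cdots v_{2n}$ and $v_0'v_1'\cdots v_{2n}'$, and whose remaining edges leaving $X$ are
\[
pv_0,\ qv_{2n}\ \text{ in } G_n^+,\qquad\qquad pv_0,\ qv'_{2n}\ \text{ in } G_n^- .
\]

In $G_n^-$ the marked sets $A=\{v_0\}$ and $B=\{v'_{2n}\}$ lie on different paths, so $G_n^-$ is $M_0$-partitionable by \eqref{eq:M0}.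

Suppose that $G_n^+$ is $M_0$-partitionable, and let $(X',Y',P',Q')$ be a frame as in \eqref{eq:M0}, with marked sets $A',B'$. Then $A'\cap B'=\emptyset$, so no vertex of $X'$ has neighbors in both $P'$ and $Q'$. Condition (R1) of Lemma~\ref{lem:rigid} holds because $z_1,z_2,p',p'',q',q''$ have no neighbor in $X$, and (R2) holds with $s=v_0\sim v_1$ and $t=v_{2n}\sim v_{2n-1}$. Each $v_b$ with $b$ odd has the neighbor $v_{b-1}\in X$. By the lemma, $v_0v_1\cdots v_{2n}$ is a path of $X'$--$Y'$ edges, and one of $p,q$ lies in $P'$ and the other in $Q'$. So one end of the path is in $A'$ and the other in $B'$, contradicting \eqref{eq:M0}.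

It remains to show that $G_n^+\equiv_rG_n^-$ for large $n$. Theorem~\ref{thm:hanf} is of no direct use, because the clique $Y$ makes all balls large. We therefore replace the cliques by unary relations. Let $L_n^\pm$ be the structure on the same vertex set with unary relations $X,Y,P,Q$ and the symmetric binary relation $F$ consisting of the edges of $G_n^\pm$ that leave $X$. In $G_n^\pm$ we have $u\sim v$ if and only if
\[
u\ne v\wedge\bigl(F(u,v)\vee(Y(u)\wedge Y(v))\vee(P(u)\wedge P(v))\vee(Q(u)\wedge Q(v))\bigr)
\]
holds in $L_n^\pm$. Substituting this quantifier-free formula for $u\sim v$ turns a sentence about $G_n^\pm$ into an equivalent sentence about $L_n^\pm$ of the same quantifier rank. So it suffices to prove $L_n^+\equiv_rL_n^-$.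

Let $\rho$ be as in Theorem~\ref{thm:hanf} and let $n>\rho$. The Gaifman graph of $L_n^+$ consists of the paths $pv_0\cdots v_{2n}q$ and $v'_0\cdots v'_{2n}$, that of $L_n^-$ consists of the paths $pv_0\cdots v_{2n}$ and $v_0'\cdots v'_{2n}q$, and the six other vertices are isolated in both. Let $\pi$ exchange $v_t$ and $v'_t$ for all $t$ and fix the other vertices; it preserves the unary relations. The identity is an isomorphism from $L_n^+-q$ to $L_n^--q$, and $\pi$ is an isomorphism from $L_n^+-p$ to $L_n^--p$. Let
\[
Z=\{v_t,v'_t: t>n\}\cup\{q\},
\]
and let $f$ be $\pi$ on $Z$ and the identity outside $Z$. Since $\pi(Z)=Z$, the map $f$ is a bijection.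

If a $\rho$-ball does not contain a vertex $c$, then deleting $c$ from the structure does not change the ball, since shortest paths from the root to elements of the ball stay in the ball. An element $a\notin Z$ is at distance at least $n+1>\rho$ from $q$ in both structures, so its balls can be computed in $L_n^\pm-q$, and the identity matches them. An element of $Z$ is at distance at least $n+2>\rho$ from $p$ in both structures, so for $a\in Z$ the balls around $a$ and $\pi(a)\in Z$ can be computed in $L_n^\pm-p$, and $\pi$ matches them. By Theorem~\ref{thm:hanf}, $L_n^+\equiv_rL_n^-$. Hence $G_n^+\equiv_r G_n^-$, and as $r$ was arbitrary, $M_0\notin\mathrm{FOD}$.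
\end{proof}

\section{The size of a separating matrix}\label{sec:size}

The lower bound in Theorem~\ref{thm:which}(c) combines part (a) with the following result.

\begin{theorem}[Feder, Hell and Xie \cite{FHX}]\label{thm:FHX}
Every matrix of size at most $5$ that has no $*$ on its diagonal and contains neither $S$ nor $\overline S$ as a principal submatrix has finitely many minimal obstructions.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:which}(c)]
Let $k\ge6$. Replace the part $Q$ of $M_1$ by $k-5$ parts $Q_1,\dots,Q_{k-5}$, each with the same entries toward $X_0,X_1,Y_0,Y_1,P$ as $Q$, and with all entries $Q_iQ_j$ equal to $1$, including $i=j$. The new matrix is $k\times k$. In a partition for the new matrix the union $Q_1\cup\dots\cup Q_{k-5}$ is a clique that meets the requirements on $Q$, so merging these parts gives an $M_1$-partition. Conversely, an $M_1$-partition becomes a partition for the new matrix on setting $Q_1=Q$ and leaving the other $Q_i$ empty. The two matrices have the same class of partitionable graphs, and membership in $\mathrm{FOD}$ and in $\mathrm{FMMO}$ depends only on this class. By Theorem~\ref{thm:main} the new matrix lies in $\mathrm{FOD}\setminus\mathrm{FMMO}$.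

Let $k\le5$. By Theorem~\ref{thm:which}(a), a $k\times k$ matrix in $\mathrm{FOD}\setminus\mathrm{FMMO}$ would have no $*$ on its diagonal and contain neither $S$ nor $\overline S$. By Theorem~\ref{thm:FHX} it would then lie in $\mathrm{FMMO}$, a contradiction.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Erdos}
Erd\H{o}s, 1959.

\bibitem{FSV}
Fagin, Stockmeyer and Vardi, Inform. and Comput. 120 (1995).

\bibitem{FHX}
Feder, Hell and Xie, Matrix partitions with finitely many obstructions, Electron. J. Combin. 14 (2007), R58.

\bibitem{Libkin}
Libkin, \emph{Elements of Finite Model Theory}.

\bibitem{MPCG}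
\emph{Matrix Partition Of Chordal Graphs},
\texttt{https://summit.sfu.ca/\allowbreak\_flysystem/\allowbreak fedora/\allowbreak sfu\_migrate/\allowbreak 11547/\allowbreak etd6418\_SNekooeiRizi.pdf}

\end{thebibliography}
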